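\title{Tauberian convolution operators on $L_1(G)$ are cotauberian}

\begin{abstract}
Let $G$ be a compact abelian group and let $\mu$ be a complex regular Borel measure on $G$. We prove that if the convolution operator $T_\mu$ on $L_1(G)$ is tauberian, then it is cotauberian; in fact it is Fredholm of index $0$. A tauberian $T_\mu$ satisfies a lower bound in the quotient algebra $M(G)/L_1(G)$, and the main step is to show that this lower bound forces $\mu$ to be invertible modulo $L_1(G)$. For this we test the bound on modulated translates of almost invariant singular measures, taken from the complement of a minimal prime $L$-ideal of $M(G)$. We also list equivalent forms of the tauberian property for compact $G$, and we show that for non-compact $G$ the operator $T_\mu$ is tauberian, or cotauberian, only when $\mu$ is invertible.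
\end{abstract}

\section{Introduction}

Let $G$ be a locally compact abelian group, written additively, with Haar measure $m$ and dual group $\Gamma$. Let $L_1=L_1(G,m)$, and let $M=M(G)$ be the Banach algebra of complex regular Borel measures on $G$ under convolution. Each $\mu\in M$ defines a bounded operator $T_\mu f=\mu*f$ on $L_1$, and these operators are exactly the multipliers of $L_1$.

A bounded operator $T:X\to Y$ between Banach spaces is \emph{tauberian} if $x^{**}\in X^{**}$ and $T^{**}x^{**}\in Y$ imply $x^{**}\in X$. It is \emph{cotauberian} if its conjugate $T^*:Y^*\to X^*$ is tauberian. Both definitions concern the quotient $X^{**}/X$, which is zero exactly when $X$ is reflexive. The second conjugate $T^{**}$ induces an operator $\widetilde T:X^{**}/X\to Y^{**}/Y$, and $T$ is tauberian if and only if $\widetilde T$ is injective, cotauberian if and only if $\widetilde T$ has dense range (Lemma~\ref{lem:residual}). For general operators the two properties are unrelated. If $X$ is not reflexive, the embedding $x\mapsto(x,0)$ of $X$ into $X\oplus X$ induces $\xi\mapsto(\xi,0)$ on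 the quotients, so it is tauberian and not cotauberian. This happens on $L_1[0,1]$ itself, which is isometric to the $\ell_1$-sum of two copies of itself. The following question, posed in \cite[Question 2]{TC}, asks whether convolution structure rules this out.

\medskip
\noindent\textbf{Question.} \emph{Let $G$ be compact and let $T_\mu:L_1(G)\to L_1(G)$ be tauberian. Is $T_\mu$ cotauberian?}
\medskip

One level down, on $L_1$ instead of $L_1^{**}/L_1$, the analogous statement is true. For compact $G$ the characters $\gamma\in\Gamma$ are eigenvectors, $T_\mu\gamma=\hat\mu(\gamma)\gamma$, and they span a dense subspace of $L_1$. If $\hat\mu$ has no zero, then $T_\mu$ is injective, by the uniqueness theorem for Fourier transforms, and its range contains every character. If $\hat\mu(\gamma)=0$, then $\gamma$ lies in the kernel and the range lies in the hyperplane $\{g:\hat g(\gamma)=0\}$. So $T_\mu$ is injective if and only if it has dense range, and one guesses that the same holds for $\widetilde{T_\mu}$. The argument does not carry over, because the eigenvectors $\gamma$ become zero in $L_1^{**}/L_1$.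 The guess is correct nevertheless.

\begin{theorem}\label{thm:A}
Let $G$ be a compact abelian group and $\mu\in M(G)$. If $T_\mu$ is tauberian, then there are $\nu\in M(G)$ and $f\in L_1(G)$ with $\mu*\nu=\delta_0+f$. The operator $T_\mu$ is then Fredholm of index $0$, and it is cotauberian.
\end{theorem}

Two complements complete the picture. In the first, $m(G)=1$, characters are regarded as elements of $L_1$, and $\omega_s$ is the singular part of $\omega\in M$ with respect to $m$.

\begin{theorem}\label{thm:B}
Let $G$ be an infinite compact abelian group and $\mu\in M(G)$. The following are equivalent: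
\begin{enumerate}
\item[(i)] $T_\mu$ is tauberian;
\item[(ii)] $T_\mu$ is cotauberian;
\item[(iii)] there is $c>0$ with $\|(\mu*\sigma)_s\|\ge c\|\sigma\|$ for all singular $\sigma\in M(G)$;
\item[(iv)] $\mu+L_1(G)$ is invertible in $M(G)/L_1(G)$;
\item[(v)] $T_\mu$ is Fredholm;
\item[(vi)] $\mu=\mu'*(\delta_0-p)$ with $\mu'$ invertible in $M(G)$ and $p=\sum_{\gamma\in F}\gamma$ for a finite set $F\subset\Gamma$.
\end{enumerate}
In the situation of \emph{(vi)}, the kernel of $T_\mu$ is $\operatorname{span}F$, the range is $\{g\in L_1(G):\hat g|_F=0\}$, and the index is $0$.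
\end{theorem}

\begin{theorem}\label{thm:C}
Let $G$ be a non-compact locally compact abelian group and $\mu\in M(G)$. The following are equivalent: $T_\mu$ is tauberian; $T_\mu$ is cotauberian; $T_\mu$ is Fredholm; $\mu$ is invertible in $M(G)$.
\end{theorem}

After the preliminaries of Sections~\ref{sec:banach} and~\ref{sec:measures}, Section~\ref{sec:quotient} translates (i) and (ii) into statements about the algebra $M/L_1$: (ii) gives (iv) at once, while (i) gives only the lower bound (iii). The heart of the paper is the implication (iii)$\Rightarrow$(iv). Section~\ref{sec:model} proves it by hand for a measure with two atoms and shows what obstructs the same argument in general. Sections~\ref{sec:ideals} and~\ref{sec:minimal} remove the obstruction, and Section~\ref{sec:main} carries out the general estimate. Section~\ref{sec:end} completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:noncompact} proves Theorem~\ref{thm:C}.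

\section{Tauberian and cotauberian operators}\label{sec:banach}

We identify a Banach space with its image in its bidual. Let $T:X\to Y$ be bounded. Since $T^{**}$ extends $T$, it maps $X$ into $Y$ and induces $\widetilde T:X^{**}/X\to Y^{**}/Y$. The map $T\mapsto\widetilde T$ is linear, respects composition, and sends the identity to the identity. Recall that $T$ is \emph{Fredholm} if its range is closed and its kernel and cokernel are finite-dimensional; the \emph{index} is the dimension of the kernel minus the codimension of the range.

\begin{lemma}\label{lem:residual}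
Let $T:X\to Y$ be a bounded operator.
\begin{enumerate}
\item[(a)] $T$ is tauberian if and only if $\widetilde T$ is injective.
\item[(b)] $T$ is cotauberian if and only if $\widetilde T$ has dense range.
\item[(c)] If $T$ is a norm limit of finite rank operators, then $\widetilde T=0$.
\item[(d)] If $T$ is Fredholm, then $T$ is tauberian and cotauberian.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) restates the definition.

(b) Let $X^\perp\subset X^{***}$ be the annihilator of $X$. Then $X^{***}=X^*\oplus X^\perp$, by writing $z=z|_X+(z-z|_X)$, and likewise $Y^{***}=Y^*\oplus Y^\perp$. The operator $T^{***}$ extends $T^*$, so it maps $Y^*$ into $X^*$. It maps $Y^\perp$ into $X^\perp$, because $\langle T^{***}w,x\rangle=\langle w,Tx\rangle=0$ for $w\in Y^\perp$ and $x\in X$. So for $z=y^*+w$ with $y^*\in Y^*$ and $w\in Y^\perp$, we have $T^{***}z\in X^*$ if and only if $T^{***}w=0$, and $z\in Y^*$ if and only if $w=0$. Thus $T^*$ is tauberian if and only if $T^{***}$ is injective on $Y^\perp$. Under the identifications $(X^{**}/X)^*=X^\perp$ and $(Y^{**}/Y)^*=Y^\perp$, the restriction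 $T^{***}|_{Y^\perp}$ is the conjugate of $\widetilde T$, and by the Hahn--Banach theorem an operator has dense range if and only if its conjugate is injective.

(c) If $K=\sum_i\varphi_i(\cdot)y_i$ is a finite sum, then $K^{**}x^{**}=\sum_ix^{**}(\varphi_i)y_i\in Y$. The inclusion $K^{**}(X^{**})\subset Y$ passes to norm limits, because $Y$ is closed in $Y^{**}$.

(d) Choose closed complements, $X=\ker T\oplus X_0$ and $Y=T(X)\oplus Y_0$. Let $S$ be the projection of $Y$ onto $T(X)$ along $Y_0$, followed by the inverse of $T:X_0\to T(X)$. Then $I-ST$ and $I-TS$ are the finite rank projections onto $\ker T$ and $Y_0$. By (c), $\widetilde S$ is a two-sided inverse of $\widetilde T$, and (a) and (b) apply.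
\end{proof}

The tauberian property itself will be used only through the next lemma, which says that a tauberian operator cannot almost annihilate a copy of $\ell_1$ or of $c_0$. A sequence $(x_n)$ in $X$ is \emph{equivalent to the $\ell_1$-basis} (\emph{to the $c_0$-basis}) if $\|\sum a_nx_n\|$ is bounded above and below by positive multiples of $\sum|a_n|$ (of $\max|a_n|$), uniformly over finitely supported scalar sequences. Then every element of the closed span $Z$ is $\sum a_nx_n$ for a unique $(a_n)$ in $\ell_1$ (in $c_0$), and the coordinate functionals $\sum a_nx_n\mapsto a_k$ are bounded on $Z$.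

\begin{lemma}\label{lem:l1c0}
Let $T:X\to Y$ be tauberian and let $(x_n)$ be a sequence in $X$.
\begin{enumerate}
\item[(a)] If $(x_n)$ is equivalent to the $\ell_1$-basis, then $\|Tx_n\|\not\to0$.
\item[(b)] If $(x_n)$ is equivalent to the $c_0$-basis, then $\sum_n\|Tx_n\|=\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $Z$ be the closed span of $(x_n)$. Let $(u_n)$ be a bounded sequence in $Z$ such that $Tu_n$ converges in norm to some $y\in Y$, and let $u\in X^{**}$ be a weak* cluster point of $(u_n)$. For $y^*\in Y^*$ the number $\langle T^{**}u,y^*\rangle=\langle u,T^*y^*\rangle$ is a cluster point of $y^*(Tu_n)$, so it equals $y^*(y)$. Hence $T^{**}u=y\in Y$, and $u\in X$ because $T$ is tauberian. Every functional in $X^*$ that vanishes on $Z$ vanishes at $u$, so $u\in Z$. Extending functionals from $Z$ to $X$, we see that $\varphi(u)$ is a cluster point of $\varphi(u_n)$ for every $\varphi\in Z^*$.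

If (a) fails, take $u_n=x_n$. Each coordinate functional vanishes at $x_n$ for large $n$, so $u=0$. But the bounded functional $\sum a_nx_n\mapsto\sum a_n$ equals $1$ at every $x_n$, hence at $u$. If (b) fails, take $u_n=x_1+\dots+x_n$, which is bounded and has $Tu_n$ convergent. Every coordinate of $u$ is then $1$, and this is impossible in $c_0$.
\end{proof}

\section{The measure algebra}\label{sec:measures}

Here $G$ is any locally compact abelian group. Convolution is always written $*$, and $\kappa^n$ is a convolution power, with $\kappa^0=\delta_0$. For a bounded Borel function $u$ and $\omega\in M$, the product $u\omega$ is the measure with density $u$ with respect to $\omega$. We write $\omega'\ll\omega$ if $|\omega'|$ is absolutely continuous with respect to $|\omega|$, and $\omega'\perp\omega$ if the two are mutually singular. The Fourier transform is $\hat\omega(\gamma)=\int\bar\gamma\,d\omega$, and it turns convolutions into products. We use the following standard facts.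

\begin{enumerate}
\item[(M1)] $M=C_0(G)^*$. For $\kappa,\lambda\in M$ let $\kappa\times\lambda$ be the regular Borel product measure on $G\times G$. Fubini's theorem holds for bounded Borel functions on $G\times G$, and $\int\varphi\,d(\kappa*\lambda)=\iint\varphi(x+y)\,d\kappa(x)\,d\lambda(y)$ for bounded Borel $\varphi$ on $G$. In particular $|\kappa*\lambda|\le|\kappa|*|\lambda|$.
\item[(M2)] Identify $f\in L_1$ with the measure $f\,dm$. Then $L_1$ is a closed ideal of $M$. Put $e_V=1_V/m(V)$, where $V$ runs through the relatively compact open neighborhoods of $0$, directed by reverse inclusion. Then $\|f*e_V-f\|\to0$ for $f\in L_1$, and $\omega*e_V\to\omega$ weak* for $\omega\in M$.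
\item[(M3)] A bounded operator $S$ on $L_1$ with $S(f*g)=f*Sg$ for all $f,g\in L_1$ (a \emph{multiplier}) equals $T_\nu$ for some $\nu\in M$.
\item[(M4)] In a commutative unital Banach algebra $B$, every nonzero multiplicative linear functional $h$ satisfies $h(1)=1$ and $|h(b)|\le\|b\|$; an element $b$ is invertible if and only if $h(b)\ne0$ for all such $h$; and $\max_h|h(b)|=\lim_n\|b^n\|^{1/n}$. The nonzero multiplicative functionals on $L_1$ are the maps $f\mapsto\hat f(\gamma)$, $\gamma\in\Gamma$.
\item[(M5)] If $G$ is compact and $m(G)=1$, then the characters are orthonormal, their finite linear combinations (the \emph{trigonometric polynomials}) are dense in $L_1$, $\hat f\in c_0(\Gamma)$ for $f\in L_1$, and $\omega*\gamma=\hat\omega(\gamma)\gamma$ for $\omega\in M$ and $\gamma\in\Gamma$.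
\item[(M6)] (Wiener's Tauberian theorem.) A closed ideal of $L_1$ whose Fourier transforms have no common zero on $\Gamma$ is all of $L_1$.
\end{enumerate}

Characters can be moved through a convolution: for $\omega,\lambda\in M$ and $\gamma\in\Gamma$,
\begin{equation}\label{eq:twist}
\omega*(\gamma\lambda)=\gamma\,\big((\bar\gamma\omega)*\lambda\big),
\end{equation}
because both sides integrate $\varphi$ to $\iint\varphi(x+y)\gamma(y)\,d\omega(x)\,d\lambda(y)$, as $\gamma(x+y)\bar\gamma(x)=\gamma(y)$.

The pairing $\langle f,\varphi\rangle=\int f\varphi\,dm$ embeds $C_0(G)$ isometrically in $L_1^*=L_\infty$. By (M1),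
\begin{equation}\label{eq:adjoint}
(T_\mu^*\varphi)(x)=\int\varphi(x+t)\,d\mu(t)\qquad(\varphi\in C_0(G)).
\end{equation}
This function lies in $C_0(G)$. It is continuous because $\varphi$ is uniformly continuous; it vanishes off $L-K$ if $\varphi$ vanishes off a compact set $L$ and $\mu$ is carried by a compact set $K$; and the general case follows by approximating $\varphi$ and $\mu$ in norm.

\begin{lemma}\label{lem:inv}
Let $\lambda\in M$.
\begin{enumerate}
\item[(a)] If $T_\lambda$ is bijective, then $\lambda$ is invertible in $M$.
\item[(b)] If $G$ is compact and $\|\lambda*f\|\ge b\|f\|$ for some $b>0$ and all trigonometric polynomials $f$, then $\lambda$ is invertible in $M$.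
\item[(c)] If $\lambda*\nu=\delta_0+f$ for some $\nu\in M$ and $f\in L_1$, and $\hat\lambda$ has no zero on $\Gamma$, then $\lambda$ is invertible in $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $T_\lambda(f*T_\lambda^{-1}g)=f*g$ we see that $T_\lambda^{-1}$ is a multiplier, so $T_\lambda^{-1}=T_\nu$ by (M3). Then $(\lambda*\nu-\delta_0)*e_V=0$ for all $V$, and $\lambda*\nu=\delta_0$ by (M2).

(b) By density the inequality holds on $L_1$, so $T_\lambda$ is injective with closed range. Taking $f=\gamma$ gives $|\hat\lambda(\gamma)|\ge b$, so the range contains every character and is all of $L_1$. Apply (a).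

(c) Let $h$ be a nonzero multiplicative functional on $M$. If $h$ vanishes on $L_1$, then $h(\lambda)h(\nu)=1$. Otherwise $h(g)=\hat g(\gamma)$ on $L_1$ for some $\gamma\in\Gamma$. Choose $g\in L_1$ with $\hat g(\gamma)\ne0$. Then $h(\lambda)\hat g(\gamma)=h(\lambda*g)=\hat\lambda(\gamma)\hat g(\gamma)$, so $h(\lambda)=\hat\lambda(\gamma)\ne0$. Apply (M4).
\end{proof}

\section{Passing to the quotient $M/L_1$}\label{sec:quotient}

\emph{From here through Section~\ref{sec:end}, $G$ is compact and infinite and $m(G)=1$, except in Proposition~\ref{prop:cotaub} and Lemma~\ref{lem:average}, which hold for every locally compact abelian group.} Points are $m$-null, since infinitely many points of equal positive mass cannot fit in $G$; so $\delta_0$ is singular.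

Write $\omega=\omega_a+\omega_s$ for the Lebesgue decomposition with respect to $m$, let $M_s$ be the set of singular measures, and put $\|\omega\|_s=\|\omega_s\|$. For $f\in L_1$ we have $\|\omega-f\|=\|\omega_a-f\|+\|\omega_s\|$, so $\|\omega\|_s$ is the norm of $\omega+L_1$ in the Banach algebra $M/L_1$. Hence $\|\cdot\|_s$ is a seminorm with $\|\omega*\lambda\|_s\le\|\omega\|_s\|\lambda\|_s$. It is also monotone:
\begin{equation}\label{eq:monotone}
|\omega'|\le\omega\quad\Longrightarrow\quad\|\omega'\|_s\le\|\omega\|_s ,
\end{equation}
for if $E$ is an $m$-null Borel set that carries $\omega'_s$, then $\|\omega'\|_s=|\omega'|(E)\le\omega(E)=\omega_s(E)$.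

The quotient $M/L_1$ is the natural place for the problem. If $g=\sum a_j\gamma_j$ is a trigonometric polynomial, then $T_gu=\sum a_j\hat u(\gamma_j)\gamma_j$ has finite rank, and $\|T_f-T_g\|\le\|f-g\|$. So $\widetilde{T_f}=0$ for $f\in L_1$ by Lemma~\ref{lem:residual}(c), and $\widetilde{T_\mu}$ depends only on the class $\mu+L_1$. What do the two properties say about this class? For cotauberian operators the answer is as strong as possible, for a soft reason: dense range lets us come close to the unit, and elements close to the unit are invertible.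

\begin{proposition}\label{prop:cotaub}
Let $G$ be a locally compact abelian group and $\mu\in M$. If $T_\mu$ is cotauberian, then $\mu*\nu=\delta_0+f$ for some $\nu\in M$ and $f\in L_1$.
\end{proposition}

\begin{proof}
Let $R:L_1^{**}\to C_0(G)^*=M$ be the restriction of functionals from $L_\infty$ to $C_0(G)$. Then $\|R\|\le1$ and $Rg=g$ for $g\in L_1$. For $y\in L_1^{**}$ and $\varphi\in C_0(G)$, the function $T_\mu^*\varphi$ lies in $C_0(G)$, so by \eqref{eq:adjoint}
\[
\langle T_\mu^{**}y,\varphi\rangle=\langle y,T_\mu^*\varphi\rangle=\iint\varphi(x+t)\,d\mu(t)\,d(Ry)(x).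
\]
This means that $R(T_\mu^{**}y)=\mu*Ry$. Let $\mathcal E\in L_1^{**}$ be a weak* cluster point of the bounded net $(e_V)$. Since $e_V\to\delta_0$ weak* in $M$, we have $R\mathcal E=\delta_0$. By Lemma~\ref{lem:residual}(b) there are $y\in L_1^{**}$ and $g\in L_1$ with $\|T_\mu^{**}y-g-\mathcal E\|<1$. Applying $R$ gives $\|(\mu*Ry-g)-\delta_0\|<1$, so $\mu*Ry-g$ has an inverse $u\in M$, by the Neumann series. Then $\mu*(Ry*u)=\delta_0+g*u$, and $g*u\in L_1$.
\end{proof}

For tauberian operators we obtain a lower bound. By Lemma~\ref{lem:l1c0}, a tauberian operator on $L_1$ is bounded below on functions of small support, and a singular measure $\sigma$ is a weak* limit of such functions, $\sigma*e_V$. One difficulty appears: even if $\|\mu*\sigma\|_s$ is small, $\mu*\sigma*e_V$ is close to the absolutely continuous part of $\mu*\sigma$, which need not be small. We cancel this part by subtracting two approximations taken at very different scales; they are almost disjointly supported, so their norms add.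

\begin{proposition}\label{prop:lower}
If $T_\mu$ is tauberian, then there is $c>0$ with
\begin{equation}\label{eq:D}
\|\mu*\sigma\|_s\ge c\,\|\sigma\|\qquad(\sigma\in M_s).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Step 1: there is $c>0$ such that $\|T_\mu f\|\ge c\|f\|$ whenever $m(f\ne0)<c$.} Otherwise there are $f_n\in L_1$ with $\|f_n\|=1$, $\|T_\mu f_n\|\to0$ and $m(B_n)\to0$, where $B_n=\{f_n\ne0\}$. By absolute continuity of the integral we may pass to a subsequence with $\int_{B_n}|f_j|\,dm\le2^{-n-3}$ for all $j<n$. Let $g_n$ be the restriction of $f_n$ to $B_n\setminus\bigcup_{k>n}B_k$. The $g_n$ have disjoint supports, and $\|f_n-g_n\|\le\sum_{k>n}2^{-k-3}=2^{-n-3}$. Therefore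
\[
\Big\|\sum a_nf_n\Big\|\ge\sum|a_n|\big(\|g_n\|-\|f_n-g_n\|\big)\ge\sum|a_n|\,(1-2^{-n-2})\ge\tfrac12\sum|a_n| ,
\]
so $(f_n)$ is equivalent to the $\ell_1$-basis. This contradicts Lemma~\ref{lem:l1c0}(a).

\emph{Step 2.} Let $\sigma\in M_s$ with $\|\sigma\|=1$. Put $k=(\mu*\sigma)_a$ and $\eta=\|\mu*\sigma\|_s$, and let $0<\varepsilon<1/6$. By inner regularity there is a compact set $K$ with $m(K)=0$ and $|\sigma|(G\setminus K)<\varepsilon$. Let $\sigma'=1_K\sigma$. The function $\sigma'*e_V$ vanishes off the open set $K+V$. As $V$ shrinks, three things happen. First, $m(K+V)\to0$, because every open set containing $K$ contains $K+V$ for small $V$, and $m$ is outer regular. Second, $\liminf\|\sigma'*e_V\|\ge\|\sigma'\|>1-\varepsilon$, because $\sigma'*e_V\to\sigma'$ weak* and the norm is weak* lower semicontinuous. Third, $\|k*e_V-k\|\to0$.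

Choose $V_1$ with $m(K+V_1)<c/2$, $\|\sigma'*e_{V_1}\|>1-2\varepsilon$ and $\|k*e_{V_1}-k\|<\varepsilon$, and put $f_1=\sigma'*e_{V_1}$. Choose $V_2$ with the same three properties and with $\int_{K+V_2}|f_1|\,dm<\varepsilon$, and put $f_2=\sigma'*e_{V_2}$ and $f=f_1-f_2$. Then $m(f\ne0)<c$. Since $f_2$ vanishes off $K+V_2$,
\[
\|f\|\ge\int_{G\setminus(K+V_2)}|f_1|\,dm+\int_{K+V_2}\big(|f_2|-|f_1|\big)\,dm\ge(\|f_1\|-\varepsilon)+(\|f_2\|-\varepsilon)\ge2-6\varepsilon .
\]
On the other hand, write $\mu*\sigma'=\mu*(\sigma'-\sigma)+k+(\mu*\sigma)_s$ and convolve with $e_{V_1}-e_{V_2}$, which has norm at most $2$. This gives $\|T_\mu f\|\le2\varepsilon\|\mu\|+2\varepsilon+2\eta$. By Step 1, $c(2-6\varepsilon)\le2\varepsilon\|\mu\|+2\varepsilon+2\eta$, and $\varepsilon\to0$ gives $\eta\ge c$.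
\end{proof}

Since $L_1$ is an ideal, $\|\mu*\omega\|_s=\|\mu*\omega_s\|_s$. So \eqref{eq:D} says that $\|\mu*\omega\|_s\ge c\|\omega\|_s$ for all $\omega\in M$, that is, multiplication by $\mu+L_1$ is bounded below on $M/L_1$. Iterating,
\begin{equation}\label{eq:Dn}
\|\mu^n*\sigma\|_s\ge c^n\|\sigma\|\qquad(\sigma\in M_s,\ n\ge1).
\end{equation}
In a general commutative Banach algebra a lower bound does not give invertibility: in $\ell_1(\{0,1,2,\dots\})$ under convolution, multiplication by $\delta_1$ is an isometry, and $\delta_1$ is not invertible. In $M$ itself the lower bound does suffice, by Lemma~\ref{lem:inv}(b), whose proof uses the characters of $G$; these vanish in $M/L_1$. What we have to prove is therefore special to this quotient.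

\begin{proposition}\label{prop:key}
If $\mu\in M$ satisfies \eqref{eq:D}, then $\mu+L_1$ is invertible in $M/L_1$.
\end{proposition}

The proof is at the end of Section~\ref{sec:main}.

\section{A model case: two atoms}\label{sec:model}

The plan is to convert \eqref{eq:D}, a lower bound on singular measures, into a lower bound on $L_1$, where Lemma~\ref{lem:inv}(b) applies. The bridge is that $m$ is an average of translates of any probability measure $\sigma$. Put $\sigma_x=\delta_x*\sigma$. For $g\in C(G)$ the function $x\mapsto\|g\sigma_x\|=\int|g(y+x)|\,d\sigma(y)$ is continuous, and by Fubini's theorem and translation invariance of $m$,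
\begin{equation}\label{eq:average}
\int\|g\sigma_x\|\,dm(x)=\iint|g(y+x)|\,dm(x)\,d\sigma(y)=\|g\|_1 .
\end{equation}

Let $\mu=\mu_0+g_0$ with $\mu_0=\delta_0+t\delta_a$, where $t\in\mathbb C$, $a\in G$ and $g_0\in L_1$, and suppose that $\mu$ satisfies \eqref{eq:D}. We show that $\mu_0$ is invertible in $M$; then $\mu+L_1=\mu_0+L_1$ is invertible. Take
\[
\sigma=\frac1N\sum_{k=0}^{N-1}\delta_{ka},
\]
a singular probability measure that is almost invariant under translation by $a$: the sum telescopes, and $\|\delta_a*\sigma_x-\sigma_x\|=\frac1N\|\delta_{Na}-\delta_0\|\le\frac2N$. Let $f\in C(G)$. We test \eqref{eq:D} on the singular measures $f\sigma_x$. Translating a product translates both factors, $\delta_a*(f\sigma_x)=f(\cdot-a)\,(\delta_a*\sigma_x)$, and $\mu_0*f=f+tf(\cdot-a)$. Hence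
\[
\mu_0*(f\sigma_x)-(\mu_0*f)\,\sigma_x=t\,f(\cdot-a)\,(\delta_a*\sigma_x-\sigma_x)
\]
has norm at most $2|t|\,\|f\|_\infty/N$: the convolution falls on $f$ and leaves $\sigma_x$ almost unchanged. The remaining term $g_0*(f\sigma_x)$ lies in $L_1$ and has no singular part. So \eqref{eq:D} gives
\[
c\,\|f\sigma_x\|\le\|(\mu_0*f)\,\sigma_x\|+2|t|\,\|f\|_\infty/N .
\]
Integrating in $x$ by \eqref{eq:average} and letting $N\to\infty$, we get $c\|f\|_1\le\|\mu_0*f\|_1$, and $\mu_0$ is invertible by Lemma~\ref{lem:inv}(b).

If $a$ has infinite order, $\mu_0$ is invertible exactly when $|t|\ne1$. For $|t|\neq1$ use a Neumann series. For $|t|=1$, note that $\{\gamma(a):\gamma\in\Gamma\}$ is an infinite subgroup of the unit circle (if it had $n$ elements, then $\gamma(na)=1$ for all $\gamma$, so $na=0$); it is therefore dense, and $\hat\mu_0(\gamma)=1+t\bar\gamma(a)$ is not bounded away from $0$, as the transform of an invertible measure must be.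

The argument needs a probability measure $\sigma$ that is both almost invariant and singular. Averages of convolution powers are always almost invariant, but they may lose their singular part.

\begin{example}\label{ex:torus}
Let $G=\mathbb T^2$, and let $\alpha$ and $\beta$ be the normalized Haar measures of the subgroups $\mathbb T\times\{0\}$ and $\{0\}\times\mathbb T$. Both are singular, and $\alpha*\alpha=\alpha$, $\beta*\beta=\beta$, $\alpha*\beta=m$, $\alpha*m=\beta*m=m$. For $\kappa=\frac12(\alpha+\beta)$ the binomial formula gives $\kappa^k=2^{-k}(\alpha+\beta)+(1-2^{1-k})m$ for $k\ge1$. So $\|\kappa^k\|_s=2^{1-k}$, and the average $\frac1N\sum_{k<N}\kappa^k$ has singular part of norm at most $3/N$.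
\end{example}

We therefore split $\mu=\mu_A+\mu_P$, where $\mu_A$ lies in a subalgebra $A$ that consists of singular measures and plays the role of $\mu_0$. Averages formed inside $A$ stay singular. The complementary part $\mu_P$ is no longer in $L_1$, and we must arrange that convolution with a suitable $\sigma\in A$ makes it almost absolutely continuous, as $\alpha$ does to $\beta$.

\section{$L$-subspaces and prime $L$-ideals}\label{sec:ideals}

An \emph{$L$-subspace} of $M$ is a closed linear subspace $P$ such that $\omega\in P$ and $\omega'\ll\omega$ imply $\omega'\in P$. An $L$-subspace contains $|\omega|$ and the positive and negative parts of $\operatorname{Re}\omega$ and $\operatorname{Im}\omega$ along with $\omega$, so it is spanned by its positive elements. The set $P^\perp=\{\omega\in M:\omega\perp p\text{ for all }p\in P\}$ is again an $L$-subspace, and $P\cap P^\perp=0$, since only $0$ is singular to itself. The Lebesgue decomposition is the case $P=L_1$, $P^\perp=M_s$ of the next lemma.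

\begin{lemma}\label{lem:split}
Let $P$ be an $L$-subspace and $A=P^\perp$. Every $\omega\in M$ is uniquely a sum $\omega=\omega_A+\omega_P$ with $\omega_A\in A$ and $\omega_P\in P$. Moreover $\omega_P=1_B\omega$ and $\omega_A=1_{G\setminus B}\omega$ for some Borel set $B$.
\end{lemma}

\begin{proof}
Uniqueness follows from $A\cap P=0$. Let $\mathcal B$ be the family of Borel sets $B$ with $1_B\omega\in P$. It is stable under finite unions, since $1_{B\cup B'}\omega=1_B\omega+1_{B'\setminus B}\omega$ and $1_{B'\setminus B}\omega\ll1_{B'}\omega$, and under increasing countable unions, since $P$ is closed. So some $B\in\mathcal B$ maximizes $|\omega|(B)$. Suppose that some $p\in P$ is not singular to $1_{G\setminus B}\omega$. The absolutely continuous part of $1_{G\setminus B}\omega$ with respect to $|p|$ is then nonzero; it has the form $1_C\omega$ with $C\subset G\setminus B$, and it lies in $P$. Thus $B\cup C\in\mathcal B$ and $|\omega|(B\cup C)>|\omega|(B)$, a contradiction. Hence $1_{G\setminus B}\omega\in A$.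
\end{proof}

Let $\mathrm{Prob}(A)$ be the set of probability measures in $A$. The next lemma generalizes the choice of $\sigma$ in Section~\ref{sec:model}: convolution with $\lambda$ acts on $\sigma$ almost as multiplication by the scalar $\lambda(G)$. Commutativity is what allows us to treat several measures at once.

\begin{lemma}[Averaging lemma]\label{lem:average}
Let $G$ be a locally compact abelian group, and let $A\subset M$ be an $L$-subspace with $A*A\subset A$ and $\delta_0\in A$. For $\lambda_1,\dots,\lambda_J\in A$ and $\eta>0$ there is $\sigma\in\mathrm{Prob}(A)$ such that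
\[
\|\lambda_j*\tau*\sigma-\lambda_j(G)\,\tau*\sigma\|\le\eta
\]
for all $j$ and all probability measures $\tau\in M$.
\end{lemma}

\begin{proof}
It suffices to treat $\tau=\delta_0$, since convolution with $\tau$ does not increase norms. Splitting real and imaginary parts into positive and negative parts, write $\lambda_j=\sum_{l=1}^4\mathrm i^{\,l}a_{jl}\kappa_{jl}$ with $\kappa_{jl}\in\mathrm{Prob}(A)$, $a_{jl}\ge0$ and $\sum_la_{jl}\le2\|\lambda_j\|$; take $\kappa_{jl}=\delta_0$ if $a_{jl}=0$. Let $\sigma$ be the convolution product, over all $j$ and $l$, of the averages $\frac1N\sum_{k<N}\kappa_{jl}^k$. These lie in $\mathrm{Prob}(A)$, and so does $\sigma$. For a probability measure $\kappa$ we have $\|(\kappa-\delta_0)*\frac1N\sum_{k<N}\kappa^k\|=\frac1N\|\kappa^N-\delta_0\|\le\frac2N$, so $\|\kappa_{jl}*\sigma-\sigma\|\le2/N$. Since $\lambda_j(G)=\sum_l\mathrm i^{\,l}a_{jl}$, we get $\|\lambda_j*\sigma-\lambda_j(G)\sigma\|\le4\|\lambda_j\|/N$. Take $N$ large.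
\end{proof}

\begin{definition}
Let $\mathcal P$ be the set of $L$-subspaces $P\ne M$ that are ideals of $M$, contain $L_1$, and satisfy $A*A\subset A$ for $A=P^\perp$. We call its elements \emph{prime $L$-ideals}.
\end{definition}

Let $P\in\mathcal P$ and $A=P^\perp$. Then $A\subset M_s$, because $m\in P$. Also $\delta_0\notin P$, because $P$ is a proper ideal; the only restrictions of $\delta_0$ are $0$ and $\delta_0$, so $\delta_0\in A$ by Lemma~\ref{lem:split}. Thus the averaging lemma applies to $A$, and it produces singular measures.

\begin{example}\label{ex:cosets}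
Let $H$ be a closed subgroup with $m(H)=0$, and let $P_H$ be the $L$-subspace of all $\omega$ with $|\omega|(H+x)=0$ for every $x\in G$. It contains $L_1$ and not $\delta_0$, and it is an ideal, since $|\omega*\lambda|(H+x)\le\int|\omega|(H+x-y)\,d|\lambda|(y)$. A measure carried by a countable union of cosets of $H$ is singular to $P_H$. Conversely, any $\omega$ charges only countably many cosets; if $U$ is their union, then $1_{G\setminus U}\omega\in P_H$, so $\omega\in P_H^\perp$ forces $\omega$ to be carried by $U$. If $\omega$ and $\lambda$ are carried by such unions $U$ and $U'$, then $\omega*\lambda$ is carried by $U+U'$, which is again one. Hence $P_H\in\mathcal P$. For $H=\{0\}$ this is the splitting into discrete and continuous parts, which was used in Section~\ref{sec:model}.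
\end{example}

By (M4), Proposition~\ref{prop:key} amounts to $h(\mu)\ne0$ for every nonzero multiplicative functional $h$ on $M$ that vanishes on $L_1$. A splitting is adapted to $h$ if $h$ vanishes on $P$, for then $h(\mu)=h(\mu_A)$, and it is enough to show that $\mu_A$ is invertible in $M$. Every $L$-subspace contained in $\ker h$ is contained in the set $P_h$ below, so $P_h$ is the first candidate.

\begin{lemma}\label{lem:Ph}
Let $h$ be a nonzero multiplicative linear functional on $M$ that vanishes on $L_1$. Then $P_h=\{\omega\in M:h(\omega')=0\text{ for all }\omega'\ll\omega\}$ belongs to $\mathcal P$.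
\end{lemma}

\begin{proof}
\emph{Densities.} Let $\kappa\in M$. The map $u\mapsto h(u|\kappa|)$ is a bounded functional on $L_1(|\kappa|)$, so there is a bounded Borel function $h_\kappa=h_{|\kappa|}$ with $h(\omega)=\int h_\kappa\,d\omega$ for all $\omega\ll\kappa$. If $\kappa'\ll\kappa$, then $h_{\kappa'}$ and $h_\kappa$ both have integral $h(1_E|\kappa'|)$ over every Borel set $E$ with respect to $|\kappa'|$, so $h_{\kappa'}=h_\kappa$ $|\kappa'|$-a.e. By definition, $\omega\in P_h$ if and only if $h_\omega=0$ $|\omega|$-a.e.

The densities behave like characters. Let $\kappa,\lambda\ge0$ and $u,v\in C(G)$. Then $(u\kappa)*(v\lambda)\ll\kappa*\lambda$ by (M1), and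
\begin{align*}
\iint h_{\kappa*\lambda}(x+y)\,u(x)v(y)\,d\kappa(x)\,d\lambda(y)&=h\big((u\kappa)*(v\lambda)\big)=h(u\kappa)\,h(v\lambda)\\
&=\iint h_\kappa(x)h_\lambda(y)\,u(x)v(y)\,d\kappa(x)\,d\lambda(y).
\end{align*}
The products $u(x)v(y)$ span a dense subspace of $C(G\times G)$ by the Stone--Weierstrass theorem. So the regular measure with density $h_{\kappa*\lambda}(x+y)-h_\kappa(x)h_\lambda(y)$ with respect to $\kappa\times\lambda$ is zero, that is,
\begin{equation}\label{eq:genchar}
h_{\kappa*\lambda}(x+y)=h_\kappa(x)\,h_\lambda(y)\qquad(\kappa\times\lambda)\text{-a.e.}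
\end{equation}

\emph{$P_h$ is an $L$-subspace.} If $\omega\in P_h$ and $\omega'\ll\omega$, then $\omega'\in P_h$ by definition. Let $\omega$ be a finite linear combination, or a norm limit, of measures $\omega_k\in P_h$. Put $\kappa=|\omega|+\sum_k2^{-k}|\omega_k|/(1+\|\omega_k\|)$ and $D=\{h_\kappa\ne0\}$. Since $h_\kappa=h_{\omega_k}=0$ $|\omega_k|$-a.e., we have $|\omega_k|(D)=0$ for all $k$, hence $|\omega|(D)=0$. As $h_\omega=h_\kappa$ $|\omega|$-a.e., $\omega\in P_h$.

\emph{$P_h$ is a proper ideal containing $L_1$.} We have $L_1\subset P_h$ because $h$ vanishes on the $L$-subspace $L_1$, and $\delta_0\notin P_h$ because $h(\delta_0)=1$. Let $\omega\in P_h$, $\lambda\in M$ and $\theta=|\omega|*|\lambda|$. By \eqref{eq:genchar}, $h_\theta(x+y)=0$ $(|\omega|\times|\lambda|)$-a.e., which by (M1) means $h_\theta=0$ $\theta$-a.e. So $\theta\in P_h$, and $\omega*\lambda\ll\theta$.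

\emph{$P_h^\perp$ is closed under convolution.} We claim that $\omega\in P_h^\perp$ if and only if $h_\omega\ne0$ $|\omega|$-a.e. If $B=\{h_\omega=0\}$ has $|\omega|(B)>0$, then $1_B\omega$ is a nonzero element of $P_h$ that is not singular to $\omega$. Conversely, let $h_\omega\ne0$ $|\omega|$-a.e., $p\in P_h$ and $\kappa=|\omega|+|p|$. Then $\{h_\kappa\ne0\}$ carries $\omega$ and $\{h_\kappa=0\}$ carries $p$, so $\omega\perp p$. Now let $\omega,\lambda\in P_h^\perp$ and $\theta=|\omega|*|\lambda|$. By \eqref{eq:genchar} and (M1), $h_\theta\ne0$ $\theta$-a.e., so $\theta\in P_h^\perp$, and $\omega*\lambda\ll\theta$.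
\end{proof}

\section{Minimal prime $L$-ideals}\label{sec:minimal}

It remains to make $\mu_P$ harmless. For $P\in\mathcal P$ and $A=P^\perp$ define
\[
q(\omega)=\inf\{\|\omega*\sigma\|_s:\sigma\in\mathrm{Prob}(A)\}\qquad(\omega\in M).
\]
Thus $q(\omega)$ is the amount of singular mass that survives the best smoothing of $\omega$ by a probability measure in $A$. We want $q$ to be small on $P$, and this can fail. In Example~\ref{ex:torus} take $P=P_{\{0\}}$. Then $\beta\in P$, and for a discrete probability measure $\sigma$ the probability measure $\beta*\sigma$ is carried by countably many cosets of $\{0\}\times\mathbb T$; so $q(\beta^n)=q(\beta)=1$ for all $n\ge1$. Now take the smaller ideal $P_H$ with $H=\mathbb T\times\{0\}$. It still contains $\beta$, since each coset of $H$ meets $\{0\}\times\mathbb T$ in one point, but its complement contains $\alpha$, and $q(\beta)\le\|\beta*\alpha\|_s=0$. A smaller $P$ means a larger $A$ and more measures to smooth with, and shrinking $P$ preserves the inclusion $P\subset\ker h$. This suggests shrinking $P$ as far as possible.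

\begin{lemma}\label{lem:zorn}
Every $P_0\in\mathcal P$ contains a minimal element of $\mathcal P$.
\end{lemma}

\begin{proof}
By Zorn's lemma, applied to $\{P\in\mathcal P:P\subset P_0\}$ with reverse inclusion, it suffices to show that $P=\bigcap_iP_i$ lies in $\mathcal P$ for every nonempty chain $(P_i)$ in $\mathcal P$. The intersection is an $L$-subspace and an ideal, it contains $L_1$, and it does not contain $\delta_0$. The point is that $P^\perp$ is closed under convolution. Let $A_i=P_i^\perp\subset P^\perp$. The $A_i$ form a chain of subalgebras, so the closure $A_\infty$ of their union is a subalgebra, and $A_\infty\subset P^\perp$ because $P^\perp$ is closed. We show that $P^\perp\subset A_\infty$.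

Since $P^\perp$ is spanned by its positive elements, it suffices to take $0\le\omega\in P^\perp$. Let $\omega_i$ be the $A_i$-component of $\omega$. If $P_i\subset P_j$, then $\omega-\omega_i\in P_i\subset P_j$, so $\omega$ and $\omega_i$ have the same $A_j$-component. Thus $\omega_j$ is a restriction of $\omega_i$, and $0\le\omega_j\le\omega_i\le\omega$. Direct the chain by reverse inclusion. Then $\|\omega_i\|$ increases and is bounded, and $\|\omega_i-\omega_j\|=\|\omega_i\|-\|\omega_j\|$ for $P_i\subset P_j$, so the net $(\omega_i)$ converges in norm to some $\omega_\infty\in A_\infty$. For fixed $j$ we have $\omega-\omega_i\in P_j$ whenever $P_i\subset P_j$, so $\omega-\omega_\infty\in P_j$. Hence $\omega-\omega_\infty\in P\cap P^\perp=0$.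
\end{proof}

Minimality pays off as follows. If $q$ is not spectrally small at some $\kappa\in P$, Gelfand theory yields a multiplicative functional dominated by $q$ that does not vanish at $\kappa$, and Lemma~\ref{lem:Ph} turns it into a strictly smaller prime $L$-ideal.

\begin{lemma}\label{lem:nilpotent}
Let $P$ be minimal in $\mathcal P$. Then $\lim_nq(\kappa^n)^{1/n}=0$ for every $\kappa\in P$.
\end{lemma}

\begin{proof}
Let $A=P^\perp$. For $\sigma_1,\sigma_2\in\mathrm{Prob}(A)$ we have $\sigma_1*\sigma_2\in\mathrm{Prob}(A)$ and
\begin{align*}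
\|(\omega_1+\omega_2)*\sigma_1*\sigma_2\|_s&\le\|\omega_1*\sigma_1\|_s+\|\omega_2*\sigma_2\|_s,\\
\|\omega_1*\omega_2*\sigma_1*\sigma_2\|_s&\le\|\omega_1*\sigma_1\|_s\,\|\omega_2*\sigma_2\|_s .
\end{align*}
So $q$ is a submultiplicative seminorm. Taking $\sigma=\delta_0$ gives $q(\omega)\le\|\omega\|_s$, and $q(\delta_0)=1$ because $A\subset M_s$. For $\sigma\in\mathrm{Prob}(A)$, the averaging lemma applied to $\lambda_1=\sigma-\delta_0\in A$, which has total mass $0$, gives
\begin{equation}\label{eq:qone}
q(\sigma-\delta_0)=0 .
\end{equation}
The kernel of $q$ is an ideal, and the completion of $M/\ker q$ in the norm $q$ is a commutative Banach algebra whose unit has norm $1$. Let $\kappa\in P$ and suppose that $r=\lim_nq(\kappa^n)^{1/n}>0$; the limit exists by (M4). Again by (M4), there is a multiplicative functional $h$ on $M$ with $h(\delta_0)=1$, $|h|\le q$ and $|h(\kappa)|=r$. It vanishes on $L_1$, since $q\le\|\cdot\|_s$, so $P_h\in\mathcal P$. By \eqref{eq:qone}, $h(\sigma)=1$ for $\sigma\in\mathrm{Prob}(A)$. If $0\ne\omega\in A$, then $|\omega|/\|\omega\|\in\mathrm{Prob}(A)$, so $h(|\omega|)=\|\omega\|\ne0$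 and $\omega\notin P_h$. Thus $A\cap P_h=0$. If $\omega\in P_h$, then $\omega_A\ll\omega$ gives $\omega_A\in A\cap P_h=0$, so $\omega\in P$. Hence $P_h\subset P$, and $P_h=P$ by minimality. But then $\kappa\in P_h$, which contradicts $h(\kappa)\ne0$.
\end{proof}

\section{The main estimate}\label{sec:main}

We repeat the argument of Section~\ref{sec:model} with three changes. Lemma~\ref{lem:nilpotent} makes only the powers of $|\mu_P|$ small, so we use \eqref{eq:Dn} in place of \eqref{eq:D}. The measure $\mu_A$ is not a combination of point masses, so we let $f$ be a trigonometric polynomial and use \eqref{eq:twist}. Finally, the term coming from $\mu_P$ is not zero, and for a fixed $x$ it is bounded only in terms of $\|f\|_\infty$, which is useless; it has to be computed exactly, and its average over $x$ is then controlled by $\|f\|_1$.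

\begin{proposition}\label{prop:main}
Let $\mu$ satisfy \eqref{eq:D}, let $P$ be minimal in $\mathcal P$, and let $A=P^\perp$. Then $\mu_A$ is invertible in $M$.
\end{proposition}

\begin{proof}
Let $\kappa=|\mu_P|\in P$. By Lemma~\ref{lem:nilpotent} there is $n\ge1$ with $q(\kappa^n)<(c/2)^n\le c^n/2$, and there is $\sigma_1\in\mathrm{Prob}(A)$ with $\|\kappa^n*\sigma_1\|_s<c^n/2$. By the binomial formula,
\[
\mu^n=\mu_P^n+\rho*\mu_A,\qquad\rho=\sum_{k=1}^n\binom nk\mu_A^{k-1}*\mu_P^{n-k}.
\]
Put $C=1+\|\rho\|$. The numbers $n$ and $C$ are now fixed. Let $f=\sum_ja_j\gamma_j$ be a trigonometric polynomial and let $\varepsilon>0$.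

\emph{The test measures.} The measures $\lambda_j=\bar\gamma_j\mu_A$ lie in $A$, since $\lambda_j\ll\mu_A$, and $\lambda_j(G)=\hat\mu_A(\gamma_j)$. Let $\sigma_2\in\mathrm{Prob}(A)$ be given by the averaging lemma for the $\lambda_j$, with $\eta$ so small that $\eta\sum_j|a_j|\le\varepsilon$. Put $\sigma=\sigma_1*\sigma_2\in\mathrm{Prob}(A)$ and $\sigma_x=\delta_x*\sigma$. The measure $\sigma$ is singular, so $\sigma_x$ and $f\sigma_x$ are singular. By \eqref{eq:twist} and by $\mu_A*f=\sum_ja_j\hat\mu_A(\gamma_j)\gamma_j$,
\[
\mu_A*(f\sigma_x)-(\mu_A*f)\,\sigma_x=\sum_ja_j\gamma_j\big(\lambda_j*\sigma_x-\lambda_j(G)\,\sigma_x\big).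
\]
The averaging lemma with $\tau=\delta_x*\sigma_1$ gives
\begin{equation}\label{eq:commute}
\|\mu_A*(f\sigma_x)-(\mu_A*f)\,\sigma_x\|\le\varepsilon\qquad(x\in G).
\end{equation}
The smoothing effect of $\sigma_1$ is kept: the positive measure $\xi=\kappa^n*\sigma$ satisfies $\|\xi\|_s\le\|\kappa^n*\sigma_1\|_s\|\sigma_2\|<c^n/2$.

\emph{The inequality for fixed $x$.} Put $\theta_x=\kappa^n*(|f|\sigma_x)$. By (M1), $|\mu_P^n*(f\sigma_x)|\le\theta_x$. So \eqref{eq:Dn}, \eqref{eq:monotone} and \eqref{eq:commute} give
\begin{equation}\label{eq:pointwise}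
c^n\|f\sigma_x\|\le\|\mu_P^n*(f\sigma_x)\|_s+\|\rho\|\,\|\mu_A*(f\sigma_x)\|\le\|\theta_x\|_s+C\big(\|(\mu_A*f)\,\sigma_x\|+\varepsilon\big).
\end{equation}

\emph{The singular part of $\theta_x$.} Let $E$ be an $m$-null Borel set that carries $\xi_s$; then $\xi(E)=\|\xi\|_s$. We have $0\le\theta_x\le\|f\|_\infty\,\delta_x*\xi$, and the restriction of $\delta_x*\xi$ to the complement of $E+x$ is a restriction of $\delta_x*\xi_a$, hence absolutely continuous. So $\theta_x$ is absolutely continuous off the null set $E+x$, and its singular part is its restriction to $E+x$. By (M1), with the substitution $w=y+x$,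
\[
\|\theta_x\|_s=\theta_x(E+x)=\iint1_{E+x}(z+w)\,|f(w)|\,d\kappa^n(z)\,d\sigma_x(w)=\int|f(y+x)|\,d\zeta(y),
\]
where $\zeta$ is the positive measure with density $y\mapsto\kappa^n(E-y)$ with respect to $\sigma$. It does not depend on $x$, and its total mass is $(\kappa^n*\sigma)(E)=\|\xi\|_s$. As in \eqref{eq:average}, $x\mapsto\|\theta_x\|_s$ is continuous and
\[
\int\|\theta_x\|_s\,dm(x)=\|\xi\|_s\,\|f\|_1\le\tfrac12c^n\|f\|_1 .
\]

\emph{Integration.} Integrating the outer terms of \eqref{eq:pointwise} against the probability measure $m$ and using \eqref{eq:average} for $g=f$ and $g=\mu_A*f$, we get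
\[
c^n\|f\|_1\le\tfrac12c^n\|f\|_1+C\big(\|\mu_A*f\|_1+\varepsilon\big).
\]
Letting $\varepsilon\to0$ gives $\|\mu_A*f\|_1\ge(c^n/2C)\|f\|_1$ for every trigonometric polynomial $f$. By Lemma~\ref{lem:inv}(b), $\mu_A$ is invertible.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The algebra $M/L_1$ is commutative and has the unit $\delta_0+L_1\ne0$. Its nonzero multiplicative functionals are induced by the nonzero multiplicative functionals $h$ on $M$ that vanish on $L_1$. Given such an $h$, the ideal $P_h\in\mathcal P$ of Lemma~\ref{lem:Ph} contains a minimal $P\in\mathcal P$ by Lemma~\ref{lem:zorn}. Let $A=P^\perp$. Since $\mu_P\in P\subset P_h$, we have $h(\mu_P)=0$, so $h(\mu)=h(\mu_A)$. This is nonzero, because $\mu_A$ is invertible by Proposition~\ref{prop:main}. By (M4), $\mu+L_1$ is invertible.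
\end{proof}

\begin{remark}
Minimality is needed for the proof of Proposition~\ref{prop:main}, through Lemma~\ref{lem:nilpotent}, but not for its conclusion. For every $P\in\mathcal P$ the projection $\omega\mapsto\omega_A$ is multiplicative, because $\omega_A*\lambda_A\in A$ and $\omega*\lambda-\omega_A*\lambda_A\in P$; it vanishes on $L_1$ and fixes $\delta_0$. So once we know $\mu*\nu=\delta_0+f$, we get $\mu_A*\nu_A=\delta_0$.
\end{remark}

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]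
We have (i)$\Rightarrow$(iii) by Proposition~\ref{prop:lower}, (iii)$\Rightarrow$(iv) by Proposition~\ref{prop:key}, (ii)$\Rightarrow$(iv) by Proposition~\ref{prop:cotaub}, and (v)$\Rightarrow$(i) and (v)$\Rightarrow$(ii) by Lemma~\ref{lem:residual}(d). It remains to prove (iv)$\Rightarrow$(vi)$\Rightarrow$(v). For a finite set $F\subset\Gamma$ and $p=\sum_{\gamma\in F}\gamma$, (M5) shows that $\hat p=1_F$, that $p*p=p$, and that $T_pg=\sum_{\gamma\in F}\hat g(\gamma)\gamma$ is a projection with range $\operatorname{span}F$ and kernel $\{g:\hat g|_F=0\}$.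

(iv)$\Rightarrow$(vi). Let $\mu*\nu=\delta_0+f$ with $f\in L_1$, and let $F=\{\gamma:\hat\mu(\gamma)=0\}$. On $F$ we have $\hat f=-1$, and $\hat f\in c_0(\Gamma)$, so $F$ is finite. Put $\mu'=\mu+p$. Then $\hat\mu'=\hat\mu\ne0$ off $F$ and $\hat\mu'=1$ on $F$, and $\mu'*\nu=\delta_0+(f+p*\nu)$ with $f+p*\nu\in L_1$. By Lemma~\ref{lem:inv}(c), $\mu'$ is invertible. Since $\mu*p=\sum_{\gamma\in F}\hat\mu(\gamma)\gamma=0$, we have $\mu'*p=p$, and so $\mu'*(\delta_0-p)=\mu'-p=\mu$.

(vi)$\Rightarrow$(v). Here $T_\mu=T_{\mu'}(I-T_p)$ with $T_{\mu'}$ invertible. So $\ker T_\mu=\ker(I-T_p)=\operatorname{span}F$, and the range of $T_\mu$ is $T_{\mu'}(\ker T_p)$. Both $T_{\mu'}$ and its inverse commute with $T_p$, so both map $\ker T_p$ into itself, and $T_{\mu'}(\ker T_p)=\ker T_p$. This subspace is closed, and it is complementary to $\operatorname{span}F$. Hence the kernel has dimension $|F|$, the range has codimension $|F|$, and the index is $0$.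
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $G$ is infinite, (i) implies (iv), (v), (vi) and (ii) in Theorem~\ref{thm:B}; here (iv) is the existence of $\nu$ and $f$, and (vi) gives index $0$. If $G$ is finite, then $M=L_1$, so we may take $\nu=0$ and $f=-\delta_0$; and every operator on the finite-dimensional space $L_1$ is Fredholm of index $0$, hence cotauberian by Lemma~\ref{lem:residual}(d).
\end{proof}

\section{Non-compact groups}\label{sec:noncompact}

Let $G$ be non-compact. Invertibility modulo $L_1$ no longer suffices. If $\varphi\in L_1$ is a probability density, then $\delta_0-\varphi$ is invertible modulo $L_1$, but its transform vanishes at the trivial character, so it is not invertible, and by Theorem~\ref{thm:C} the operator $T_{\delta_0-\varphi}$ is neither tauberian nor cotauberian. On a compact group, by contrast, $T_{\delta_0-m}$ is Fredholm with a one-dimensional kernel. The proof is shorter than in the compact case, because there is room to translate. If $K,L\subset G$ are compact, then $K-L$ is compact and so is not all of $G$, and for $a\notin K-L$ the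 set $L+a$ is disjoint from $K$. By induction, any sequence of compact sets has pairwise disjoint translates. So one function on which the operator is small produces a whole disjoint sequence of them, and Lemma~\ref{lem:l1c0} applies.

Characters are no longer integrable. As a substitute for the eigenvector $\gamma$ we use $\gamma\varphi$, with $\varphi$ from the next lemma.

\begin{lemma}\label{lem:bump}
Let $\lambda\in M$ with $\lambda(G)=0$, and let $\eta>0$. There is a function $0\le\varphi\in L_1$ that vanishes off a compact set and satisfies $\int\varphi\,dm=1$ and $\|\lambda*\varphi\|_1\le\eta$.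
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:average} with $A=M$ and $\eta/2$, and take $\tau=e_V$. Then $\psi=\tau*\sigma$ is a probability density in $L_1$ with $\|\lambda*\psi\|_1\le\eta/2$. As the compact set $K$ grows, $\int_K\psi\,dm\to1$, so $\varphi=1_K\psi/\int_K\psi\,dm$ tends to $\psi$ in $L_1$. Choose $K$ with $\|\lambda\|\,\|\varphi-\psi\|_1\le\eta/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mu$ is invertible, then $T_\mu$ is invertible, hence Fredholm, and a Fredholm operator is tauberian and cotauberian by Lemma~\ref{lem:residual}(d). Two implications remain.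

\emph{Tauberian implies invertible.} Suppose that $T_\mu$ is not bounded below. Since $C_c(G)$ is dense in $L_1$, there are $f_k\in C_c(G)$ with $\|f_k\|_1=1$ and $\|\mu*f_k\|_1\to0$. Translating $f_k$ changes neither norm, so we may assume that the supports are pairwise disjoint. Then $\|\sum a_kf_k\|_1=\sum|a_k|$, which contradicts Lemma~\ref{lem:l1c0}(a). So $\|\mu*f\|_1\ge b\|f\|_1$ on $L_1$ for some $b>0$, and $T_\mu$ is injective with closed range.

Let $\gamma\in\Gamma$ and $\eta>0$. The measure $\lambda=\bar\gamma\mu-\hat\mu(\gamma)\delta_0$ has total mass $0$; take $\varphi$ from Lemma~\ref{lem:bump}. Since $\|\gamma\varphi\|_1=1$, \eqref{eq:twist} gives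
\[
b\le\|\mu*(\gamma\varphi)\|_1=\|(\bar\gamma\mu)*\varphi\|_1=\|\lambda*\varphi+\hat\mu(\gamma)\varphi\|_1\le\eta+|\hat\mu(\gamma)| .
\]
So $|\hat\mu(\gamma)|\ge b$. The range of $T_\mu$ is an ideal of $L_1$, since $g*(\mu*f)=\mu*(g*f)$. It contains $\mu*(\gamma\varphi)$, whose transform at $\gamma$ is $\hat\mu(\gamma)\int\varphi\,dm\ne0$. By (M6) the range is $L_1$, and $\mu$ is invertible by Lemma~\ref{lem:inv}(a).

\emph{Cotauberian implies invertible.} By Proposition~\ref{prop:cotaub} and Lemma~\ref{lem:inv}(c) it suffices to show that $\hat\mu$ has no zero. Suppose that it has one; naming the conjugate character $\gamma$, we have $\int\gamma\,d\mu=0$. Formally $T_\mu^*\gamma=0$, and we cut $\gamma$ into disjoint pieces on which $T_\mu^*$ is small. Let $\lambda$ be the image of $\gamma\mu$ under $y\mapsto-y$, so that $\lambda(G)=0$. For $g\in C_c(G)$, \eqref{eq:adjoint} gives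
\begin{equation}\label{eq:cut}
T_\mu^*(\gamma g)(x)=\gamma(x)\int g(x+y)\gamma(y)\,d\mu(y)=\gamma(x)\int g(x-t)\,d\lambda(t).
\end{equation}
Given $\eta>0$, take $\varphi$ from Lemma~\ref{lem:bump}, vanishing off a compact set $K$, and put $g(x)=\int1_{-K}(x-u)\varphi(u)\,dm(u)$. This function is continuous, as the convolution of an integrable and a bounded function; it vanishes off $K-K$; and $0\le g\le1$ with $g(0)=\int_K\varphi\,dm=1$. By (M1),
\[
\Big|\int g(x-t)\,d\lambda(t)\Big|=\Big|\int1_{-K}(x-w)\,d(\lambda*\varphi)(w)\Big|\le\|\lambda*\varphi\|_1\le\eta ,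
\]
so $\|T_\mu^*(\gamma g)\|_\infty\le\eta$. By \eqref{eq:cut}, replacing $g$ by $g(\cdot-a)$ translates the last integral in \eqref{eq:cut} by $a$, so the bound persists. Taking $\eta=2^{-k}$ and translating, we obtain $g_k\in C_c(G)$ with pairwise disjoint supports, $\|g_k\|_\infty=1$ and $\|T_\mu^*(\gamma g_k)\|_\infty\le2^{-k}$. Then $\|\sum a_k\gamma g_k\|_\infty=\max|a_k|$, so $(\gamma g_k)$ is equivalent to the $c_0$-basis in $L_\infty$, and $\sum_k\|T_\mu^*(\gamma g_k)\|_\infty<\infty$. This contradicts Lemma~\ref{lem:l1c0}(b) for the tauberian operator $T_\mu^*$.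
\end{proof}

\begin{thebibliography}{1}

\bibitem{TC}
\emph{Tauberian and cotauberian multipliers of the group algebras $L1(G)$},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\~{}kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 2033-10.pdf}

\end{thebibliography}
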